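\title{The fiber of the degree two map on an odd sphere\\ has homotopy exponent four}

\begin{abstract}
Let $S^{2n+1}\{2\}$ be the homotopy fiber of the degree $2$ map on $S^{2n+1}$. We prove Cohen's conjecture that $4$ annihilates $\pi_*(S^{2n+1}\{2\})$ for every $n\ge 1$. More precisely, $4\cdot[\Sigma^3Z,S^{2n+1}\{2\}]=0$ for every based CW complex $Z$, so that the fourth power map on $\Omega^3S^{2n+1}\{2\}$ is null homotopic. The bound is sharp, because $\pi_{2n+2}(S^{2n+1}\{2\})\cong\mathbb Z/4$. Composition with the degree $2$ map differs from multiplication by $2$ by the Whitehead square composed with the Hopf invariant. The proof lifts this error term to the fiber and shows that the lift has order at most $2$.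
\end{abstract}

\section{Introduction}

Fix $n\ge1$, put $S=S^{2n+1}$, and let $[2]:S\to S$ be a based map of degree $2$. Its homotopy fiber $F=S^{2n+1}\{2\}$ is the space of pairs $(s,\gamma)$ with $s\in S$ and $\gamma$ a path in $S$ from the base point to $[2]s$. The \emph{exponent} of $\pi_*(Y)$ is the least $m\ge1$ such that $m\cdot\pi_k(Y)=0$ for all $k\ge1$, and the \emph{H-space exponent} of a loop space is the least $m\ge 1$ such that the $m$th power map is null homotopic. The $m$th power map on $\Omega^rY$ induces multiplication by $m$ on $\pi_k(\Omega^rY)=\pi_{k+r}(Y)$, so the second notion is the space-level form of the first. The question is: what is the exponent of $\pi_*(F)$?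

The exact sequence of the fibration $\Omega S\xrightarrow{j}F\xrightarrow{p}S$,
\[
\pi_{k+1}(S)\xrightarrow{[2]_*}\pi_{k+1}(S)\xrightarrow{\,j\,}\pi_k(F)\xrightarrow{\,p\,}\pi_k(S)\xrightarrow{[2]_*}\pi_k(S),
\]
presents $\pi_k(F)$ as an extension of the kernel of $[2]_*$ by its cokernel, and it suggests an answer. Take $n=1$. The sphere $S^3$ is a topological group, its squaring map has degree $2$, and composition with the squaring map is multiplication by $2$ on homotopy groups. Let $x\in\pi_k(F)$. Then $p(2x)=2p(x)=[2]p(x)=0$, so $2x=j(u)$ for some $u$, and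
\[
4x=j(2u)=j([2]u)=0 .
\]
One factor $2$ kills the kernel, another kills the cokernel, and one guesses that the exponent is $4$ unless all the extensions split.

For general $n$ the map $[2]_*$ need not be multiplication by $2$. The correct formula (Corollary \ref{cor:formulas}) is
\[
[2]g=2g+\omega H(g),
\]
where $\omega\in\pi_{4n+1}(S^{2n+1})$ is the Whitehead square and $H$ is the James--Hopf invariant. It shows that $4$ kills the kernel and the cokernel of $[2]_*$, so that the exact sequence alone gives the bound $16$. It is known that the $8$th power map on $\Omega^4F$ is null homotopic and that $8$ annihilates $\pi_*(F)$. Cohen conjectured that $4$ annihilates $\pi_*(F)$ for every $n\ge1$; the problem is posed in \cite{suspensions}. We prove the conjecture, by an argument that uses neither of the two bounds by $8$.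

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $F=S^{2n+1}\{2\}$.
\begin{enumerate}
\item[(a)] For every based CW complex $Z$, $4\cdot[\Sigma^3Z,F]=0$. Hence $4\cdot\pi_k(F)=0$ for all $k\ge1$.
\item[(b)] The $4$th power map on $\Omega^3F$ is null homotopic.
\item[(c)] $\pi_{2n+2}(F)\cong\mathbb Z/4$. So the exponent of $\pi_*(F)$, and the H-space exponent of $\Omega^3F$, is exactly $4$ for every $n$.
\end{enumerate}
\end{theorem}

The proof of (a) repairs the two steps of the argument for $S^3$. Let $x\in[\Sigma^3Z,F]$, $\beta=p(x)$ and $b=H(\beta)$. Now $p(2x)=-\omega b$, so we add to $2x$ a correction term $\Psi(x)$ lying over $\omega b$. In Section \ref{sec:doubling} we construct $\Psi$ so that $2x+\Psi(x)=jD(\beta)$ with $D$ additive and $D(\omega b)=0$; this gives $4x=-2\Psi(x)$. The correction term is a sum $\tilde\omega b+j\kappa(z)$ of a part that uses a lift $\tilde\omega$ of $\omega$ to $F$ and a part that comes from $\Omega S$, and Sections \ref{sec:lift} and \ref{sec:end} show that each part has order at most $2$. Part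 (c) is proved in Section \ref{sec:moore}; the computation there is the simplest instance of the one that controls $\kappa(z)$.

\section{Conventions and background}\label{sec:background}

Spaces are compactly generated; spaces, maps and homotopies are based; $\Sigma X=S^1\wedge X$, and $[\Sigma X,Y]=[X,\Omega Y]$ by adjunction in the first coordinate. By Milnor's theorem the loop spaces and homotopy fibers that occur below have the based homotopy type of CW complexes, so weak equivalences between them are homotopy equivalences. We write $\gamma*\gamma'$ for the path $\gamma$ followed by $\gamma'$ and $\gamma^{-1}$ for $\gamma$ traversed backwards, and we suppress the canonical reparametrizations that rebracket a concatenation or delete a constant path. On each sphere $[2]$ is a suspension of degree $2$ and $[4]=[2][2]$.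

\subsection*{Homotopy fibers}
For $h:X\to Y$ let $\mathrm{Fib}(h)=\{(s,\gamma):\gamma(0)=*,\ \gamma(1)=h(s)\}$, with $p(s,\gamma)=s$ and $j:\Omega Y\to\mathrm{Fib}(h)$, $j(\ell)=(*,\ell)$. For a suspension $L$ we write $j$ also for the induced map on $[\Sigma L,Y]=[L,\Omega Y]$, and there is an exact sequence of groups
\begin{equation}\label{eq:les}
[\Sigma L,X]\xrightarrow{h_*}[\Sigma L,Y]\xrightarrow{\,j\,}[L,\mathrm{Fib}(h)]\xrightarrow{\,p\,}[L,X]\xrightarrow{h_*}[L,Y].
\end{equation}
Given $h':X'\to Y'$, maps $f_0:X\to X'$ and $f_1:Y\to Y'$, and a homotopy $\Lambda$ from $f_1h$ to $h'f_0$, the \emph{triple} $(f_0,f_1,\Lambda)$ induces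
\[
\mathrm{Fib}(h)\to\mathrm{Fib}(h'),\qquad (s,\gamma)\mapsto(f_0s,\ f_1\gamma*\Lambda_s).
\]
The composite of the maps induced by $(f_0,f_1,\Lambda)$ and $(f_0',f_1',\Lambda')$ is induced by $(f_0'f_0,\ f_1'f_1,\ f_1'\Lambda_s*\Lambda'_{f_0s})$. Exchanging the loop and path coordinates identifies $\Omega\,\mathrm{Fib}(h)$ with $\mathrm{Fib}(\Omega h)$. Under this identification loop multiplication becomes $(\ell,\gamma)(\ell',\gamma')=(\ell\cdot\ell',\gamma\cdot\gamma')$, where $(\gamma\cdot\gamma')(t)=\gamma(t)\cdot\gamma'(t)$ is the product in $\Omega Y$, and the loop map of a map induced by a triple is induced by the looped triple.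

\subsection*{Groups of homotopy classes}
We use the following facts constantly.
\begin{enumerate}
\item[(G1)] If $L$ is a suspension, every map $Y\to Y'$ induces a homomorphism $[L,Y]\to[L,Y']$. Every suspension $\Sigma\xi$ induces a homomorphism $(\Sigma\xi)^*$. Hence $\alpha\circ[k]=k\alpha$ for $\alpha$ in a homotopy group and $[k]$ of degree $k$, and $[k]\circ\Sigma\xi=k\,\Sigma\xi$.
\item[(G2)] Let $L=\Sigma M$ be a \emph{double suspension}, that is, let $M$ be a suspension. Then $[L,Y]$ is abelian. Any map $\Phi:\Omega Y\to\Omega Y'$, not necessarily a loop map, defines an operation $[L,Y]=[M,\Omega Y]\to[M,\Omega Y']=[L,Y']$, written $g\mapsto\Phi(g)$. It is a homomorphism by (G1), because the loop and suspension group structures on $[M,\Omega Y]$ agree. It satisfies $\Phi(g\circ\Sigma\xi)=\Phi(g)\circ\Sigma\xi$, the pointwise product $\Phi\cdot\Phi'$ acts by $\Phi(g)+\Phi'(g)$, and $\Omega f$ acts by $g\mapsto fg$.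
\item[(G3)] Let $\eta_2:S^3\to S^2$ be the Hopf map and $\eta_m=\Sigma^{m-2}\eta_2$. For $m\ge3$, $\pi_{m+1}(S^m)=\mathbb Z/2$ is generated by $\eta_m$ and $\pi_{m+2}(S^m)=\mathbb Z/2$ by $\eta_m\eta_{m+1}$.
\end{enumerate}

\subsection*{Samelson products and the Whitehead square}
For $a\in\pi_k(\Omega Y)$ and $a'\in\pi_l(\Omega Y)$ with $k,l\ge1$, the Samelson product $\langle a,a'\rangle\in\pi_{k+l}(\Omega Y)$ is the unique class whose pullback along $S^k\times S^l\to S^k\wedge S^l$ is the commutator $[a\,\mathrm{pr}_1,a'\,\mathrm{pr}_2]$ in the group $[S^k\times S^l,\Omega Y]$, where $[x,y]=xyx^{-1}y^{-1}$. Loop maps preserve Samelson products, and they vanish when the groups $[W,\Omega Y]$ are abelian, as happens when $Y$ is a loop space or a topological group. They are bilinear and satisfy \cite[Ch.~X]{whitehead}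
\[
\langle a,a'\rangle=-(-1)^{|a||a'|}\langle a',a\rangle,\qquad
\langle\langle a,a'\rangle,w\rangle=\langle a,\langle a',w\rangle\rangle-(-1)^{|a||a'|}\langle a',\langle a,w\rangle\rangle .
\]
Setting $a'=a$ in these two identities gives the fact through which the parity of the sphere enters the proof.

\begin{lemma}\label{lem:even}
If $a\in\pi_k(\Omega Y)$ with $k\geq 2$ even, then $2\langle a,a\rangle=0$, and $\langle\langle a,a\rangle,w\rangle=0$ for every $w\in\pi_l(\Omega Y)$, $l\ge1$.
\end{lemma}

Let $E:A\to\Omega\Sigma A$ be adjoint to the identity of $\Sigma A$. For odd $m\ge3$ take $A=S^{m-1}$ and let $\omega_m\in\pi_{2m-1}(S^m)$ be adjoint to $\langle E,E\rangle\in\pi_{2m-2}(\Omega S^m)$. Up to sign, $\omega_m$ is the Whitehead square of the identity of $S^m$, the composite of the attaching map $S^{2m-1}\to S^m\vee S^m$ of the top cell of $S^m\times S^m$ with the fold map.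

\begin{lemma}\label{lem:omega}
For odd $m\ge3$ we have $\omega_m[2]=2\omega_m=0$, $\ \omega_m\omega_{2m-1}=0$ and $\Sigma\omega_m=0$. Also $\omega_3=0$.
\end{lemma}

\begin{proof}
The class $E$ has even degree $m-1$, so $2\omega_m=0$ by Lemma \ref{lem:even}. The loop map $\Omega\omega_m$ sends the class $E\in\pi_{2m-2}(\Omega S^{2m-1})$ to $\langle E,E\rangle$, so the adjoint of $\omega_m\omega_{2m-1}$ is $\langle\langle E,E\rangle,\langle E,E\rangle\rangle$, which is $0$ by Lemma \ref{lem:even}. The double adjoint of $\Sigma\omega_m$ is the image of $\langle E,E\rangle$ under the loop map $\Omega S^m\to\Omega^2S^{m+1}$, hence a Samelson product in a double loop space, hence $0$. Finally $S^3$ is a topological group.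
\end{proof}

Throughout, $S=S^{2n+1}$, $S'=S^{4n+1}$, $\omega=\omega_{2n+1}:S'\to S$ and $\omega'=\omega_{4n+1}:S^{8n+1}\to S'$.

\section{The degree 2 map and the James--Hopf map}\label{sec:james}

To compare $[2]g$ with $2g$ we compare the loop map $\Omega[2]$ with the squaring map on $\Omega S^m$. The James construction reduces such a comparison to an identity between words in a group.

Let $A$ be a sphere of positive dimension. The James construction $J(A)$ is the free topological monoid on $A$ with the base point as unit. It is filtered by the subcomplexes $J_r(A)$ of words of length at most $r$, with $J_r/J_{r-1}=A^{\wedge r}$, and $\pi_r:A^r\to J(A)$ sends $(a_1,\dots,a_r)$ to the word $a_1\cdots a_r$. James' theorem provides an equivalence $e:J(A)\to\Omega\Sigma A$, the multiplicative extension of $E$ up to passage to Moore loops, such that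
\[
e\pi_r=E_1\cdots E_r\quad\text{in the group }[A^r,\Omega\Sigma A],\qquad E_i=E\circ\mathrm{pr}_i .
\]
We also recall the splitting of the suspension of a product. For connected CW complexes $X_1,\dots,X_r$ and a nonempty $I\subset\{1,\dots,r\}$ let $X_I=\bigwedge_{i\in I}X_i$. The sum, in a fixed order, of the suspended projections is an equivalence $\Theta:\Sigma(X_1\times\dots\times X_r)\to\bigvee_I\Sigma X_I$, natural in the $X_i$. In particular $\Sigma A^r\to\Sigma A^{\wedge r}$ has a homotopy section; let $\lambda_r:\Sigma A^{\wedge r}\to\Sigma J(A)$ be this section followed by $\Sigma\pi_r$, with $\lambda_1$ the inclusion.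

\begin{lemma}\label{lem:detect}
The map $\bigvee_{r\ge1}\lambda_r:\bigvee_{r\geq 1}\Sigma A^{\wedge r}\to\Sigma J(A)$ is an equivalence. For every $Y$, the homomorphism $[J(A),\Omega Y]\to\prod_r[A^r,\Omega Y]$, $u\mapsto(u\pi_r)_r$, is injective.
\end{lemma}

\begin{proof}
The map $\lambda_r$ lands in $\Sigma J_r$, and its composite with $\Sigma J_r\to\Sigma(J_r/J_{r-1})=\Sigma A^{\wedge r}$ is homotopic to the identity. By induction on $r$ and the five lemma for the pairs $(\Sigma J_r,\Sigma J_{r-1})$, the map $\bigvee_{k\le r}\Sigma A^{\wedge k}\to\Sigma J_r$ is a homology isomorphism. In the colimit we get a homology isomorphism of simply connected complexes, hence an equivalence. If every $u\pi_r$ is null, the adjoint $\Sigma J(A)\to Y$ of $u$ is null on each $\lambda_r$, since $\lambda_r$ factors through $\Sigma\pi_r$; so it is null.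
\end{proof}

The James--Hopf map is $H_J:J(A)\to J(A\wedge A)$, $a_1\cdots a_r\mapsto\prod_{i<j}a_i\wedge a_j$, with the factors in right lexicographic order. It is strictly natural in $A$. Let $H:\Omega\Sigma A\to\Omega\Sigma(A\wedge A)$ be a map with $He\simeq eH_J$. For $A=S^{m-1}$ this is a map $H:\Omega S^m\to\Omega S^{2m-1}$.

The role of $H$ is visible on $A\times A$. The loop map $\Omega[2]$ sends $E_1E_2$ to $E_1^2E_2^2$, while squaring sends it to $E_1E_2E_1E_2$. If $c=[E_1,E_2]$ commutes with $E_1$ and $E_2$, then $E_2E_1=c^{-1}E_1E_2$ gives $E_1^2E_2^2=(E_1E_2)^2c$. On $A^r$ there is one such commutator for each pair $i<j$, and $H_J$ is the map that lists the pairs.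

\begin{proposition}\label{prop:james}
Let $m\ge3$ be odd, and let $\mathrm{sq}(\ell)=\ell\cdot\ell$ be the squaring map on $\Omega S^m$. Then
\[
\text{\rm(i)}\ \ H\circ\Omega[2]\simeq\Omega[4]\circ H,\qquad\qquad \text{\rm(ii)}\ \ \Omega[2]\simeq\mathrm{sq}\cdot(\Omega\omega_m\circ H).
\]
\end{proposition}

\begin{proof}
Let $A=S^{m-1}$. (i) For a self-map $f$ of a sphere $B$ we have $eJ(f)\simeq\Omega(\Sigma f)\,e$ by Lemma \ref{lem:detect}, since both sides pull back along $\pi_r$ to $\prod_iEf\,\mathrm{pr}_i$. Apply this to a map $f$ of degree $2$ on $A$ and to $f\wedge f$, which has degree $4$ on $A\wedge A$: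
\[
H\,\Omega[2]\,e\simeq HeJ(f)\simeq eH_JJ(f)=eJ(f\wedge f)H_J\simeq\Omega[4]\,eH_J\simeq\Omega[4]\,He .
\]

(ii) By Lemma \ref{lem:detect} it suffices to compare the pullbacks along $e\pi_r$ in the group $[A^r,\Omega S^m]$. Since $\Omega[2]\circ E=E^2$ in $[A,\Omega S^m]$, the left side pulls back to $E_1^2\cdots E_r^2$. Next, $He\pi_r$ is the product over $i<j$ of the maps $a\mapsto E(a_i\wedge a_j)$, and $\Omega\omega_m\circ E=\langle E,E\rangle$. By the definition of the Samelson product, $\Omega\omega_m\,He\pi_r=\prod_{i<j}c_{ij}$ with $c_{ij}=[E_i,E_j]$. So the right side pulls back to $(E_1\cdots E_r)^2\prod_{i<j}c_{ij}$.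

For all $i,j,k$, distinct or not, $[c_{ij},E_k]$ is the pullback of $\langle\langle E,E\rangle,E\rangle$ along $(\mathrm{pr}_i,\mathrm{pr}_j,\mathrm{pr}_k):A^r\to A^3$ followed by $A^3\to A^{\wedge3}$, and this class is $0$ by Lemma \ref{lem:even}. So the $c_{ij}$ are central in the subgroup generated by the $E_k$. To bring $E_1\cdots E_rE_1\cdots E_r$ to the form $E_1^2\cdots E_r^2$, move the second $E_i$ to the left past the first $E_j$, once for each pair $i<j$; each move uses $E_jE_i=c_{ij}^{-1}E_iE_j$. Hence $(E_1\cdots E_r)^2=E_1^2\cdots E_r^2\prod_{i<j}c_{ij}^{-1}$, as required.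
\end{proof}

By (G2), $H$ defines a homomorphism $[L,S^m]\to[L,S^{2m-1}]$ for each double suspension $L$.

\begin{corollary}\label{cor:formulas}
Let $m\ge3$ be odd, $L$ a double suspension, $g\in[L,S^m]$ and $g'\in[L,S^{2m-1}]$. Then
\begin{align}
[2]g&=2g+\omega_mH(g),\label{eq:F1}\\
2(\omega_mg')&=0,\label{eq:F2}\\
[4]g&=4g,\label{eq:F3}\\
H([2]g)&=4H(g).\label{eq:F4}
\end{align}
If $[2]g=0$, then $2g=-\omega_mH(g)$, $\ 4g=0$ and $4H(g)=0$.
\end{corollary}

\begin{proof}
Formula \eqref{eq:F1} is Proposition \ref{prop:james}(ii). For \eqref{eq:F2} the relation $2\omega_m=0$ does not suffice by itself, as $g'$ need not be a suspension; but \eqref{eq:F1} on $S^{2m-1}$ and Lemma \ref{lem:omega} give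
\[
0=\omega_m[2]g'=2\omega_mg'+\omega_m\omega_{2m-1}H(g')=2\omega_mg'.
\]
By \eqref{eq:F1} twice and Proposition \ref{prop:james}(i),
\[
[2][2]g=2[2]g+\omega_mH([2]g)=4g+2\omega_mH(g)+\omega_m[4]H(g),
\]
and the last two terms vanish by \eqref{eq:F2} and $\omega_m[2]=0$; this is \eqref{eq:F3}. Then $H([2]g)=[4]H(g)=4H(g)$ by Proposition \ref{prop:james}(i) and \eqref{eq:F3} on $S^{2m-1}$. If $[2]g=0$, then \eqref{eq:F1} gives $2g=-\omega_mH(g)$, \eqref{eq:F2} gives $4g=0$, and $4H(g)=H(4g)=0$.
\end{proof}

The last statement and \eqref{eq:F3} say that $4$ kills the kernel and the cokernel of $[2]_*$; this is the bound $16$ of the introduction.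

\section{Moore spaces and the lower bound}\label{sec:moore}

If $z$ is a class in $S^m\{2\}=\mathrm{Fib}([2]:S^m\to S^m)$ with $2p(z)=0$, then $2z=j(\theta)$ for some $\theta$, and the extension problem in \eqref{eq:les} is to find $\theta$. A null homotopy of $2p(z)$ is an extension of $p(z)$ over a mapping cone, so $\theta$ is governed by the mod $2$ Moore space.

From now on $Z$ is a based CW complex and $K=\Sigma^3Z=S^3\wedge Z$. Multiplication by $k$ on $[K,Y]$ is composition with $[k]\wedge Z$, where $[k]:S^3\to S^3$ has degree $k$. Put $\eta_K=\eta_3\wedge Z:\Sigma K\to K$. Let $P^2=\mathbb RP^2=S^1\cup_2e^2$, take for $[2]$ on $S^3$ the double suspension of the degree $2$ map of $S^1$, and let $P^4=\Sigma^2P^2=S^3\cup_2e^4$, with inclusion $i:S^3\to P^4$ and pinch map $q:P^4\to S^4$. The mapping cone of $\delta=[2]\wedge Z:K\to K$ is $C=P^4\wedge Z=\Sigma^2(P^2\wedge Z)$, a double suspension, with inclusion $i_C=i\wedge Z$ and pinch map $q_C=q\wedge Z:C\to C/K=\Sigma K$, where the cone coordinate is the first coordinate of $\Sigma K$.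 The map $i_C$ is a double suspension, and $q_C$ differs from one by a cyclic permutation of three coordinates of $S^4$, which has degree $1$. The Puppe sequence is an exact sequence of abelian groups
\begin{equation}\label{eq:puppe}
[\Sigma K,Y]\xrightarrow{\,2\,}[\Sigma K,Y]\xrightarrow{q_C^*}[C,Y]\xrightarrow{i_C^*}[K,Y]\xrightarrow{\,2\,}[K,Y].
\end{equation}

\begin{lemma}\label{lem:moore}
We have $2\cdot1_{P^4}=i\eta_3q$. Hence $2g=(gi_C)\,\eta_K\,q_C$ for every $g\in[C,Y]$.
\end{lemma}

\begin{proof}
Since $\pi_3(P^4)=\mathbb Z/2$, the class $2\cdot1$ restricts to $2i=0$ on $S^3$, so $2\cdot1=\xi q$ with $\xi\in\pi_4(P^4)$ by \eqref{eq:puppe} for $Z=S^0$. The boundary map $\pi_4(P^4,S^3)=\mathbb Z\to\pi_3(S^3)$ is multiplication by $\pm2$, hence injective, so $\pi_4(S^3)\to\pi_4(P^4)$ is onto and $\xi\in\{0,i\eta_3\}$. Suppose that $2\cdot1=0$. On $P^4=S^1\wedge\Sigma P^2$ the map $2\cdot1$ is the degree $2$ map of $S^1$ smashed with the identity, so its mapping cone is $P^2\wedge\Sigma P^2\cong\Sigma(P^2\wedge P^2)$; and the mapping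 cone of a null map is $P^4\vee\Sigma P^4$. In the wedge, $Sq^2:H^3\to H^5$ vanishes in mod $2$ cohomology, because $H^5(P^4)=0$ and $H^3(\Sigma P^4)=0$. But if $y$ generates $H^1(P^2)$, the Cartan formula gives $Sq^2(y\otimes y)=y^2\otimes y^2\ne0$ in $P^2\wedge P^2$, and $Sq^2$ commutes with suspension. So $\xi=i\eta_3$. Smashing with $Z$ gives $2\cdot1_C=i_C\eta_Kq_C$, and $2g=g\circ(2\cdot1_C)$.
\end{proof}

\begin{lemma}\label{lem:double}
Let $m\ge3$ be odd, $z\in[K,S^m\{2\}]$ and $a=p(z)$. Suppose that $2a=0$ and $H(a)=0$. Then there are $\nu\in[\Sigma K,S^{2m-1}]$ and $\lambda\in[\Sigma K,S^m]$ such that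
\[
2z=j(a\eta_K+\omega_m\nu+2\lambda).
\]
\end{lemma}

\begin{proof}
Write $z(s)=(a(s),\gamma_s)$. As $2a=0$, the map $a$ extends to $g:C\to S^m$. We first show that $2z=j(\theta)$ with $\theta q_C=[2]g$. On the cone, $g$ is a homotopy $g(s,t)$ from $g(s,0)=a(\delta s)$ to $g(s,1)=*$. The homotopy $\bigl(g(s,t),\ \gamma_{\delta s}*[2]g(s,\cdot)|_{[0,t]}\bigr)$ deforms $z\delta$ to $s\mapsto(*,\theta_s)$ with $\theta_s=\gamma_{\delta s}*[2]g(s,\cdot)$. So $2z=j(\theta)$, where $\theta:\Sigma K=C_-K\cup_KC_+K\to S^m$ is given by $\gamma_{\delta s}$ on the lower cone and by $[2]g(s,\cdot)$ on the upper cone.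

Attach a second cone to $C$ along $K$, let $W=C\cup_K\mathrm{Cone}(K)$, and let $G:W\to S^m$ be $[2]g$ on $C$ and $\gamma$ on $\mathrm{Cone}(K)$; the two agree on $K$ because $\gamma_s(1)=[2]a(s)$. Let $v:\Sigma K\to W$ be the cone on $\delta$, $C_-K\to\mathrm{Cone}(K)$, on the lower cone and the characteristic map $C_+K\to C$ on the upper cone. Then $Gv=\theta$. The collapse $r:W\to W/\mathrm{Cone}(K)=C/K=\Sigma K$ is an equivalence, $rv$ collapses $C_-K$ and is therefore homotopic to the identity, and $r|_C=q_C$. Hence $r|_C\simeq rvq_C$, the inclusion $C\to W$ is homotopic to $vq_C$, and $[2]g=G|_C=Gvq_C=\theta q_C$.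

Now compute $[2]g=2g+\omega_mH(g)$ by \eqref{eq:F1} on the double suspension $C$. By Lemma \ref{lem:moore}, $2g=a\eta_Kq_C$. Since $H(g)i_C=H(gi_C)=H(a)=0$, the sequence \eqref{eq:puppe} gives $H(g)=\nu q_C$ for some $\nu$. So $\theta q_C=(a\eta_K+\omega_m\nu)q_C$, and the kernel of $q_C^*$ is $2[\Sigma K,S^m]$.
\end{proof}

\begin{proof}[Proof that $\pi_{2n+2}(F)\cong\mathbb Z/4$]
Write $\eta=\eta_{2n+1}$ and $\eta^2=\eta_{2n+1}\eta_{2n+2}$. These generators of $\pi_{2n+2}(S)$ and $\pi_{2n+3}(S)$ are suspensions of order $2$, so $[2]_*=0$ on both groups by (G1), and \eqref{eq:les} becomes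
\[
0\to\mathbb Z/2\{j(\eta^2)\}\to\pi_{2n+2}(F)\to\mathbb Z/2\{\eta\}\to0 .
\]
Let $p(z)=\eta$, and apply Lemma \ref{lem:double} with $Z=S^{2n-1}$, so that $K=S^{2n+2}$ and $\eta_K=\eta_{2n+2}$. The hypotheses hold: $2\eta=0$, and $H(\eta)\in\pi_{2n+2}(S^{4n+1})=0$. We get $2z=j(\eta^2+\omega\nu+2\lambda)$ with $\nu\in\pi_{2n+3}(S^{4n+1})$ and $\lambda\in\pi_{2n+3}(S)=\mathbb Z/2$. Here $2\lambda=0$, and $\omega\nu=0$: for $n\ge2$ because $2n+3<4n+1$, and for $n=1$ because $\omega_3=0$. So $2z=j(\eta^2)\ne0$, and the extension is $\mathbb Z/4$.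
\end{proof}

\section{The correction term and the doubling formula}\label{sec:doubling}

Let $L$ be a double suspension, $x\in[L,F]$ and $\beta=p(x)$. By Corollary \ref{cor:formulas}, $p(2x)=-\omega H(\beta)$. If $\Psi(x)$ is any class over $\omega H(\beta)$, exactness gives $2x+\Psi(x)=j(u)$, and then $4x+2\Psi(x)=j(2u)=-j(\omega H(u))$ by \eqref{eq:F1}. The exact sequence says nothing about $H(u)$. We therefore build $\Psi$ as a map of spaces that lifts $\Omega\omega\circ H$ compatibly with the whole fibration; then $u$ turns out to be an additive function of $\beta$ alone.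

\subsection*{Construction of $\Psi$}
By Proposition \ref{prop:james}(i), $H$ carries $\Omega[2]$ to $\Omega[4]$, so it lifts to a map from $\Omega F$ to the loop space of $S'\{4\}=\mathrm{Fib}([2][2]:S'\to S')$. Choose a homotopy from $H\,\Omega[2]$ to $\Omega[4]\,H$ and let $\hat H:\Omega F\to\Omega S'\{4\}$ be induced by $H$, $H$ and this homotopy. Thus $p\hat H(x)=H(px)$.

To return to $F$ we need a homotopy from $\omega[4]$ to $[2]\omega$. Both maps are null. Indeed $H(\omega)\in\pi_{4n+1}(S')=\mathbb Z$ satisfies $2H(\omega)=H(2\omega)=0$, so $H(\omega)=0$ and $[2]\omega=2\omega+\omega H(\omega)=0$; and already $\omega[2]=0$. Choose based null homotopies: for $s\in S'$ a path $N_s$ from $*$ to $[2]\omega s$ and a path $R_s$ from $\omega[2]s$ to $*$. We contract $\omega[4]=\omega[2][2]$ by means of $R_{[2]s}$. This choice makes part of the correction term factor through the fiber $S'\{2\}$ of the degree $2$ map, where Lemma \ref{lem:double} applies. Write $j_2,j_4$ for the fiber inclusions of $S'\{2\}$ and $S'\{4\}$, and define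
\[
\begin{array}{lll}
\tilde\omega:S'\to F, & s\mapsto(\omega s,N_s), & p\tilde\omega=\omega;\\[2pt]
\rho:S'\{4\}\to S'\{2\}, & (s,\gamma)\mapsto([2]s,\gamma), & \rho j_4=j_2,\quad p\rho=[2]p;\\[2pt]
\kappa:S'\{2\}\to\Omega S, & (s,\gamma)\mapsto\omega\gamma*R_s, & \kappa j_2\simeq\Omega\omega;\\[2pt]
\hat\omega:S'\{4\}\to F, & (s,\gamma)\mapsto(\omega s,\ \omega\gamma*R_{[2]s}*N_s). &
\end{array}
\]
The map $\hat\omega$ is induced by the triple $(\omega,\omega,R_{[2]s}*N_s)$. Put $\Psi=\Omega\hat\omega\circ\hat H:\Omega F\to\Omega F$, and let $\varphi=\Omega[2]$ and $\psi=\Omega\omega\circ H$, self-maps of $\Omega S$. Composing triples, $\Psi$ is the self-map of $\Omega F=\mathrm{Fib}(\varphi)$ induced by a triple $(\psi,\psi,\Lambda)$, where $\Lambda_\ell$ is a path from $\psi\varphi\ell$ to $\varphi\psi\ell$, constant for $\ell=*$.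

\begin{lemma}\label{lem:split}
Let $L$ be a double suspension, $y\in[L,S'\{4\}]$ and $u\in[\Sigma L,S']$. Then
\begin{equation}\label{eq:split}
\hat\omega(y)=\tilde\omega\,p(y)+j\kappa(\rho y),\qquad \hat\omega j_4(u)=j(\omega u).
\end{equation}
\end{lemma}

\begin{proof}
Let $\mu:\Omega S\times F\to F$ be the action $(\ell,(s,\gamma))\mapsto(s,\ell*\gamma)$. The definitions give $\hat\omega=\mu\circ(\kappa\rho,\tilde\omega p)$. By (G1), $\mu_*:[L,\Omega S]\times[L,F]\to[L,F]$ is a homomorphism, and $\mu$ restricts on the two axes to maps homotopic to $j$ and to the identity. So $\mu_*(v,x)=j(v)+x$, which is the first formula. The second follows from $pj_4=*$ and $\kappa\rho j_4=\kappa j_2\simeq\Omega\omega$.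
\end{proof}

\subsection*{The doubling formula}

\begin{proposition}\label{prop:doubling}
There is a map $D:\Omega S\to\Omega^2S$ such that $\mathrm{sq}\cdot\Psi\simeq\Omega j\circ D\circ\Omega p$ as self-maps of $\Omega F$. Hence for every double suspension $L$ there is a homomorphism $D:[L,S]\to[L,\Omega S]=[\Sigma L,S]$ with
\begin{equation}\label{eq:doubling}
2x+\Psi(x)=jD(px)\qquad\text{for all }x\in[L,F].
\end{equation}
\end{proposition}

The idea is that $\mathrm{sq}\cdot\Psi$ is induced by a triple whose two maps are $\mathrm{sq}\cdot\psi\simeq\varphi$. The triple $(\varphi,\varphi,\mathrm{const})$ induces a null map on $\mathrm{Fib}(\varphi)$, and any other triple $(\varphi,\varphi,\cdot)$ differs from it by a family of loops that depends only on the first coordinate.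

\begin{proof}
Let $X=\Omega S$. Points of $\Omega F=\mathrm{Fib}(\varphi)$ are pairs $(\ell,\gamma)$ with $\gamma$ a path in $X$ from $*$ to $\varphi\ell$. Write $\cdot$ for the multiplication of $X$ and $\bar u$ for the reversed loop of $u\in X$; both are applied pointwise to paths in $X$, a point of $X$ is read as a constant path, and $\varphi$ preserves both operations strictly. The inverse in $\Omega F$ is $(\bar\ell,\bar\gamma)$, and $(\gamma_1*\gamma_2)\cdot(\gamma_1'*\gamma_2')=(\gamma_1\cdot\gamma_1')*(\gamma_2\cdot\gamma_2')$.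

\emph{Step 1: $\mathrm{sq}\cdot\Psi$ is induced by a triple.} Let $\chi=\mathrm{sq}\cdot\psi:X\to X$. Multiply $(\ell\cdot\ell,\ (\gamma\cdot\gamma)*\mathrm{const})$ by $\Psi(\ell,\gamma)=(\psi\ell,\ \psi\gamma*\Lambda_\ell)$. The result is
\[
(\chi\ell,\ \chi\gamma*\Lambda'_\ell),\qquad\Lambda'_\ell=(\varphi\ell\cdot\varphi\ell)\cdot\Lambda_\ell ,
\]
and $\Lambda'_\ell$ is a path from $\chi\varphi\ell$ to $(\varphi\ell\cdot\varphi\ell)\cdot\varphi\psi\ell=\varphi\chi\ell$.

\emph{Step 2: replace $\chi$ by $\varphi$.} By Proposition \ref{prop:james}(ii) there is a homotopy $\chi_t$ from $\chi_0=\varphi$ to $\chi_1=\chi$. For $0\le\tau\le1$ consider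
\[
\bigl(\chi_\tau\ell,\ \ \chi_\tau\gamma*[\chi_t\varphi\ell]_{t:\tau\to1}*\Lambda'_\ell*[\varphi\chi_t\ell]_{t:1\to\tau}\bigr).
\]
The second coordinate runs from $*$ through $\chi_\tau\varphi\ell$, $\chi\varphi\ell$ and $\varphi\chi\ell$ to $\varphi\chi_\tau\ell$, so this is a point of $\mathrm{Fib}(\varphi)$. At $\tau=1$ it is the map of Step 1, and at $\tau=0$ it is $T(\ell,\gamma)=(\varphi\ell,\ \varphi\gamma*\Lambda''_\ell)$, where $\Lambda''_\ell$ is a loop in $X$ at $\varphi\varphi\ell$ that depends only on $\ell$.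

\emph{Step 3: divide by the null map.} The map $T_0(\ell,\gamma)=(\varphi\ell,\varphi\gamma)$ is null homotopic through $(\gamma(\tau),\varphi\gamma|_{[0,\tau]})$. So $T=T\,T_0^{-1}$ in the group $[\Omega F,\Omega F]$, and
\[
T\,T_0^{-1}(\ell,\gamma)=\bigl(\varphi\ell\cdot\overline{\varphi\ell},\ \ (\varphi\gamma\cdot\overline{\varphi\gamma})*(\Lambda''_\ell\cdot\overline{\varphi\varphi\ell})\bigr).
\]

\emph{Step 4: remove the dependence on $\gamma$.} For $u\in X$ let $n_u$ be the path in $X$ from $u\cdot\bar u$ to $*$ whose value at time $t$ is the loop that runs along $u|_{[0,1-t]}$ and returns. It is constant for $u=*$, and $\varphi n_u=n_{\varphi u}$. Move the first coordinate along $n_{\varphi\ell}$ and extend the second along $\varphi n_{\varphi\ell}=n_{\varphi\varphi\ell}$; this deforms $T\,T_0^{-1}$ to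
\[
(\ell,\gamma)\mapsto\bigl(*,\ (\varphi\gamma\cdot\overline{\varphi\gamma})*(\Lambda''_\ell\cdot\overline{\varphi\varphi\ell})*n_{\varphi\varphi\ell}\bigr).
\]
The square $(\tau,t)\mapsto n_{\varphi\gamma(\tau)}(t)$ in $X$ is constant on the edges $\tau=0$ and $t=1$, equals $n_{\varphi\varphi\ell}$ on the edge $\tau=1$, and equals $\varphi\gamma\cdot\overline{\varphi\gamma}$ on the edge $t=0$. It therefore deforms $\varphi\gamma\cdot\overline{\varphi\gamma}$, relative to its endpoints, to $n_{\varphi\varphi\ell}^{-1}$. So our map is homotopic to $(\ell,\gamma)\mapsto(*,D'(\ell))$ with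
\[
D'(\ell)=n_{\varphi\varphi\ell}^{-1}*(\Lambda''_\ell\cdot\overline{\varphi\varphi\ell})*n_{\varphi\varphi\ell}\in\Omega X=\Omega^2S .
\]
Every path used is constant at the base point, so all homotopies are based. Under $\mathrm{Fib}(\varphi)=\Omega F$ the inclusion $\Omega X\to\mathrm{Fib}(\varphi)$ is $\Omega j$ preceded by the exchange of the two loop coordinates of $\Omega^2S$; let $D$ be $D'$ followed by this exchange. The last sentence of the proposition follows from (G2).
\end{proof}

We have no explicit knowledge of $D$, and we need none: that its target is a double loop space is enough to make it vanish on $\omega$, because $\omega$ suspends to zero.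

\begin{lemma}\label{lem:Dkills}
The composite $D\circ\Omega\omega:\Omega S'\to\Omega^2S$ is null homotopic. Hence $D(\omega b)=0$ for every double suspension $L$ and $b\in[L,S']$.
\end{lemma}

\begin{proof}
Let $B=S^{4n}$ and let $c=\langle E,E\rangle:B\to\Omega S$ be the adjoint of $\omega$. We first show that $\Sigma^2c\simeq*$. By Lemma \ref{lem:detect}, $\Sigma\Omega S\simeq\bigvee_{r\ge1}S^{2nr+1}$, with the bottom sphere included by $\Sigma E$. Attaching cells of dimension at least $4n+3$ does not change $\pi_{4n+1}$. The spheres with $r\ge3$ have dimension at least $6n+1\ge4n+3$, and $S^{2n+1}\times S^{4n+1}$ is obtained from the wedge of its factors by attaching a cell of dimension $6n+2$. Hence $\pi_{4n+1}(\Sigma\Omega S)=\pi_{4n+1}(S^{2n+1})\oplus\pi_{4n+1}(S^{4n+1})$. The second component of $\Sigma c$ lies in $\mathbb Z$ and $2\Sigma c=0$, so it vanishes, and $\Sigma c=\Sigma E\circ\xi$ for some $\xi\in\pi_{4n+1}(S)$. The evaluation map $\mathrm{ev}:\Sigma\Omega S\to S$ satisfies $\mathrm{ev}\circ\Sigma E=1$ and $\mathrm{ev}\circ\Sigma c=\omega$,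 so $\xi=\omega$. Therefore $\Sigma^2c=\Sigma^2E\circ\Sigma\omega=0$ by Lemma \ref{lem:omega}.

By Lemma \ref{lem:detect} for $J(B)\simeq\Omega S'$, it suffices to show that $D\circ\Omega\omega\circ e\pi_r$ is null for each $r$. Since $\Omega\omega$ is a loop map with $\Omega\omega\circ E=c$, this map is homotopic to
\[
B^r\xrightarrow{c\times\cdots\times c}(\Omega S)^r\xrightarrow{\ \mathrm{mult}\ }\Omega S\xrightarrow{\,D\,}\Omega^2S ,
\]
and its adjoint $\Sigma^2B^r\to S$ factors through $\Sigma^2(c\times\cdots\times c)$. By naturality of the splitting $\Theta$, the latter map corresponds under the equivalences $\Sigma\Theta$ to a wedge of maps $\Sigma^2(c\wedge\cdots\wedge c)=(\Sigma^2c)\wedge c\wedge\cdots\wedge c$, each of which is null.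
\end{proof}

\section{The lifted Whitehead square}\label{sec:lift}

By \eqref{eq:split} the correction term contains the summand $\tilde\omega b$ with $b=H(\beta)$, and we want the analogue for $\tilde\omega$ of the relation \eqref{eq:F2}. That relation rested on $\omega\omega'=0$ and $2\omega=0$. The first survives lifting to $F$; the second survives only up to a term $j(\omega\eta)$, which must be handled with the help of $\beta$.

The relation $\omega\omega'=0$ came from the Jacobi identity applied to $E\in\pi_{2n}(\Omega S)$. This class does not lift to $\Omega F$, since $[2]_*$ is injective on $\pi_{2n+1}(S)$. We pass to a space that receives both $S$ and $F$, and into which $\pi_*(F)$ injects.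

\begin{lemma}\label{lem:womega}
$\tilde\omega\omega'=0$ in $\pi_{8n+1}(F)$.
\end{lemma}

\begin{proof}
Let $w\in\pi_{4n}(\Omega F)$ be the adjoint of $\tilde\omega$. The loop map $\Omega\tilde\omega$ sends $E$ to $w$, so the adjoint of $\tilde\omega\omega'$ is $\langle w,w\rangle$. Let $Q$ be the homotopy pullback of $[2]$ along itself: the space of triples $(s,\gamma,s')$ with $\gamma$ a path in $S$ from $[2]s'$ to $[2]s$. The projection $(s,\gamma,s')\mapsto s'$ is a fibration with fiber inclusion $i_1:F\to Q$, $(s,\gamma)\mapsto(s,\gamma,*)$, and it has the section $\Delta(s)=(s,\mathrm{const},s)$. So $i_1$ is injective on homotopy groups. Define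
\[
\Phi:F\times F\to Q,\qquad\bigl((s,\gamma),(s',\gamma')\bigr)\mapsto\bigl(s,\ (\gamma')^{-1}*\gamma,\ s'\bigr).
\]
Its restriction to the first factor is homotopic to $i_1$; call its restriction to the second factor $i_2$. Its restriction to the diagonal is $(s,\gamma)\mapsto(s,\gamma^{-1}*\gamma,s)$, which is homotopic to $\Delta p$. Denote the maps induced on $\pi_*$ of loop spaces by the same letters. In $\pi_*(\Omega F\times\Omega F)$ we have $(w,w)=(w,0)+(0,w)$ and $\langle(0,w),(w,0)\rangle=(\langle0,w\rangle,\langle w,0\rangle)=0$. Applying $\Phi$ gives $\Delta pw=i_1w+i_2w$ and $\langle i_2w,i_1w\rangle=0$. Since $pw=\langle E,E\rangle$,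
\[
i_1\langle w,w\rangle=\langle i_1w+i_2w,\ i_1w\rangle=\langle\Delta pw,\ i_1w\rangle=\langle\langle\Delta E,\Delta E\rangle,\ i_1w\rangle=0
\]
by Lemma \ref{lem:even}, as $\Delta E$ has even degree $2n$. Hence $\langle w,w\rangle=0$.
\end{proof}

\begin{lemma}\label{lem:twow}
$2\tilde\omega=j(\omega u)$ for some $u\in\pi_{4n+2}(S')=\{0,\eta_{4n+1}\}$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:doubling} with $L=S'$ and $x=\tilde\omega$. Since $D(\omega)=0$ by Lemma \ref{lem:Dkills}, $2\tilde\omega=-\hat\omega(\hat H(\tilde\omega))$. As $p\hat H(\tilde\omega)=H(\omega)=0$, we have $\hat H(\tilde\omega)=j_4(u)$ for some $u\in\pi_{4n+2}(S')$, and $\hat\omega j_4(u)=j(\omega u)$ by \eqref{eq:split}. The sign disappears because $u=-u$.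
\end{proof}

If $u=\eta_{4n+1}$, we shall meet the composite $\omega\,\eta_{4n+1}\,\Sigma b$, and we want to move $\eta$ to the other side of $b$, where the relation $\omega b=-2\beta$ can be used. The maps $\eta_{4n+1}\Sigma b$ and $b\eta_K$ agree after two suspensions, and $\omega$ sees no more than that. Recall James' fibration: for the odd sphere $S$, the sequence $S\xrightarrow{E}\Omega\Sigma S\xrightarrow{H}\Omega\Sigma(S\wedge S)$ is a homotopy fibration, without localization. Let $P:\Omega^2S^{4n+3}\to S$ be its connecting map.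

\begin{lemma}\label{lem:stable}
If $d,d':Y\to S'$ satisfy $\Sigma^2d\simeq\Sigma^2d'$, then $\omega d\simeq\omega d'$.
\end{lemma}

\begin{proof}
Let $E^2:S'\to\Omega^2S^{4n+3}$ be adjoint to the identity; it generates $\pi_{4n+1}(\Omega^2S^{4n+3})=\mathbb Z$. By exactness $PE^2$ generates the kernel $U$ of the suspension $\pi_{4n+1}(S)\to\pi_{4n+2}(\Sigma S)=\pi_{4n+1}(J(S))$. On the other hand $J(S)$ is obtained from $S$ by attaching one cell in each of the dimensions $4n+2,\,6n+3,\dots$, so by the relative Hurewicz theorem $\pi_{4n+2}(J(S),S)=\mathbb Z$ is generated by the characteristic map of the first cell. This cell is the image under $\pi_2$ of the top cell of $S\times S$, so its attaching map is the Whitehead square $\pm\omega$, which therefore generates $U$. As $2\omega=0$, the group $U$ has order at most $2$ and $PE^2\simeq\omega$. So $\omega d\simeq P\circ(E^2d)$, and $E^2d$ is the adjoint of $\Sigma^2d$.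
\end{proof}

\begin{lemma}\label{lem:first}
Let $\beta\in[K,S]$ and $b\in[K,S']$ satisfy $2\beta=-\omega b$. Then $2(\tilde\omega b)=0$ in $[K,F]$.
\end{lemma}

\begin{proof}
By \eqref{eq:F1} on $S'$, $2b=[2]b-\omega'H(b)$. Lemmas \ref{lem:womega} and \ref{lem:twow} give
\[
2(\tilde\omega b)=\tilde\omega(2b)=(\tilde\omega[2])b-\tilde\omega\omega'H(b)=(2\tilde\omega)\circ b=j(\omega\,u\,\Sigma b).
\]
If $u=0$ we are done, so let $u=\eta_{4n+1}$. Put $d=\eta_{4n+1}\Sigma b$ and $d'=b\eta_K$ in $[\Sigma K,S']$, and factor $\eta_2\wedge b:S^3\wedge K\to S^2\wedge S'$ in two ways: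
\[
(\eta_2\wedge1_{S'})(1_{S^3}\wedge b)=\eta_2\wedge b=(1_{S^2}\wedge b)(\eta_2\wedge1_K).
\]
The maps $\eta_2\wedge1_{S'}$ and $\Sigma^2\eta_{4n+1}$ are iterated suspensions of $\eta_2$ up to permutations of coordinates, so both represent the nonzero element of $\pi_{4n+4}(S^{4n+3})=\mathbb Z/2$, and the left side is $\Sigma^2d$. For the same reason $\eta_2\wedge1_{S^3}$ and $\Sigma^2\eta_3$ both represent the nonzero element of $\pi_6(S^5)=\mathbb Z/2$; smashing with $Z$ gives $\eta_2\wedge1_K\simeq\Sigma^2\eta_K$, and the right side is $\Sigma^2d'$. By Lemma \ref{lem:stable},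
\[
\omega\,\eta_{4n+1}\Sigma b=\omega b\,\eta_K=(-2\beta)\,\eta_K=\beta\circ\bigl(([-2]\eta_3)\wedge Z\bigr).
\]
Since $\eta_3$ is a suspension, $[-2]\eta_3=-2\eta_3=0$ by (G1) and (G3).
\end{proof}

\section{The fiber term and the end of the proof}\label{sec:end}

The remaining summand of the correction term is $j\kappa(z)$ with $z=\rho\hat H(x)$, a class in $S'\{2\}$ over $[2]b$. Lemma \ref{lem:double} describes $2z$, and $\omega$ kills each of the three terms that it produces.

\begin{lemma}\label{lem:second}
Let $b\in[K,S']$ with $4b=0$, and let $z\in[K,S'\{2\}]$ with $p(z)=[2]b$. Then $2\kappa(z)=0$ in $[K,\Omega S]=[\Sigma K,S]$.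
\end{lemma}

\begin{proof}
Put $a=[2]b=2b+\omega'H(b)$. By \eqref{eq:F2} for $\omega'$, $2a=4b=0$, and by \eqref{eq:F4}, $H(a)=4H(b)=H(4b)=0$. Lemma \ref{lem:double} with $m=4n+1$ gives $2z=j_2(a\eta_K+\omega'\nu+2\lambda)$. Since $\kappa j_2\simeq\Omega\omega$,
\[
2\kappa(z)=\kappa(2z)=\omega[2]\,b\eta_K+\omega\omega'\nu+2(\omega\lambda).
\]
The first two terms vanish by Lemma \ref{lem:omega} and the third by \eqref{eq:F2}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
(a) Let $x\in[K,F]$, $\beta=p(x)$, $b=H(\beta)$ and $y=\hat H(x)\in[K,S'\{4\}]$, so that $p(y)=b$ and $\Psi(x)=\hat\omega(y)$. Since $[2]\beta=0$, Corollary \ref{cor:formulas} gives $2\beta=-\omega b$ and $4b=0$. Double \eqref{eq:doubling} and use the additivity of $D$ and Lemma \ref{lem:Dkills}: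
\[
4x+2\hat\omega(y)=jD(2\beta)=-jD(\omega b)=0 .
\]
By \eqref{eq:split}, $2\hat\omega(y)=2(\tilde\omega b)+j\bigl(2\kappa(\rho y)\bigr)$, and $p(\rho y)=[2]b$. The first term vanishes by Lemma \ref{lem:first} and the second by Lemma \ref{lem:second}. So $4x=0$.

For $k\ge3$ the case $Z=S^{k-3}$ gives $4\cdot\pi_k(F)=0$. For $k\le2$ the exact sequence of the fibration gives $\pi_1(F)=0$, $\pi_2(F)=0$ for $n\ge2$, and $\pi_2(F)=\mathrm{coker}(2:\mathbb Z\to\mathbb Z)=\mathbb Z/2$ for $n=1$.

(b) Let $f:Z\to\Omega^3F$ be a based homotopy equivalence from a CW complex $Z$, which need not be connected. By (a), $4f=0$ in $[Z,\Omega^3F]=[\Sigma^3Z,F]$, and $4f$ is the composite of $f$ with the $4$th power map. So the $4$th power map is null homotopic.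

(c) The isomorphism $\pi_{2n+2}(F)\cong\mathbb Z/4$ was proved in Section \ref{sec:moore}; with (a) it shows that the exponent of $\pi_*(F)$ is $4$. Since $\pi_{2n+2}(F)=\pi_{2n-1}(\Omega^3F)$ with $2n-1\ge1$, the $m$th power map on $\Omega^3F$ can be null only if $4$ divides $m$, and with (b) the H-space exponent is $4$.
\end{proof}

\begin{remark}
That the sphere is odd is used in Lemma \ref{lem:even}, on which all the relations for $\omega$, $\omega'$ and $\tilde\omega$ depend, and in James' fibration. Two suspension coordinates make $H$ and $D$ additive, and they suffice for Sections \ref{sec:james} and \ref{sec:doubling}. The third is used in two places. In Lemma \ref{lem:double} it makes the mapping cone $C$ a double suspension, so that \eqref{eq:F1} applies on $C$; for $\Sigma^2Z$ the mapping cone $\Sigma(P^2\wedge Z)$ is given only as a single suspension. In Lemma \ref{lem:first} it gives $[-2]\eta_3=0$, whereas $[-2]\eta_2=4\eta_2\neq0$ in $\pi_3(S^2)=\mathbb Z$, because composition with a map of degree $k$ on $S^2$ multiplies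 the Hopf invariant by $k^2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{suspensions}
\emph{Homotopy theory of the suspensions of the projective plane},
\texttt{https://hopf.math.purdue.edu/WuJ/mod2Moore2-2.pdf}.

\bibitem{whitehead}
G. W. Whitehead, \emph{Elements of Homotopy Theory}.

\end{thebibliography}
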